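# A tree-like arc-continuum carrying a homeomorphism without periodic points

## The guess that every map has a periodic point, and the continua that support it

Must each map of a tree-like arc-continuum have a periodic point? The question comes from "Continuum Fixed Point Theory" (http://webpages.csus.edu/mmarsh/treeliketalk.pdf). The natural first guess is **yes**. Tree-like spaces look like limits of trees, and every map of a tree to itself has a fixed point. Arc-continua are about as thin as a continuum can be. We fix the words first, and then test the guess.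

A *continuum* is a nonempty compact connected metric space, and a *map* is a continuous function. A point $x$ is *periodic* for $f:X\to X$ if $f^n(x)=x$ for some $n\ge 1$.

**Definition (tree-like).** A map $g:X\to Y$ is an *$\epsilon$-map* if $\operatorname{diam} g^{-1}(y)<\epsilon$ for each $y\in Y$. A *tree* is a finite connected, simply connected 1-dimensional polyhedron. A continuum $X$ is *tree-like* if for each $\epsilon>0$ there is a surjective $\epsilon$-map of $X$ onto a tree. It is *arc-like* (*chainable*) if the tree can always be taken to be an arc.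

*Example.* Let $F\subset\mathbb R^2$ be the union of the segments from $(0,0)$ to $(1,1/n)$, $n\ge1$, and the segment from $(0,0)$ to $(1,0)$. It has infinitely many branches, so it is not a tree. Let $g_N$ fix the segments with $n<N$ and send $(x,x/n)\mapsto(x,0)$ for $n\ge N$, fixing $(x,0)$. The two closed pieces meet only at the origin, so $g_N$ is continuous. Its fibers have diameter at most $1/N$, and its image is a union of $N$ segments with a common end. So $F$ is tree-like. The trees for small $\epsilon$ need many legs; the same will happen below.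

**Definition (arc-continuum).** $X$ is an *arc-continuum* if each nondegenerate proper subcontinuum of $X$ is an arc.

*Examples.* An arc and a circle are arc-continua. A simple triod is not, because it properly contains a smaller triod.

The circle already shows that tree-likeness matters: an irrational rotation has no periodic point. Now we test the guess on the easy tree-like cases. Recall that a continuum is *decomposable* if it is the union of two proper subcontinua, and *indecomposable* otherwise.

**Proposition 1.** Let $f:X\to X$ be a map without periodic points of a tree-like arc-continuum $X$. Then $f$ is surjective, $X$ is indecomposable, and $X$ is not arc-like.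

*Proof.* *Surjectivity.* If $f(X)\neq X$, then $f(X)$ is a point or an arc, and $f$ maps it into itself. By the intermediate value theorem $f$ has a fixed point.

*Indecomposability.* Suppose $X$ is the union of two proper subcontinua. Each is an arc or a point, so $X$ is a continuous image of a compact locally connected space and is locally connected. We claim that $X$ contains no simple closed curve.

Suppose $C\subset X$ is one, with a homeomorphism $\psi:C\to S^1\subset\mathbb C$. Choose $\epsilon$ such that $\operatorname{diam}\psi(S)<1$ whenever $S\subset C$ and $\operatorname{diam} S<\epsilon$. Take an $\epsilon$-map $g$ of $X$ onto a tree and put $T'=g(C)$. This is a tree or a point, so it is contractible. Each $y\in T'$ has a neighborhood in $T'$ whose preimage in $C$ has $\psi$-image of diameter less than $1$, since $\psi(C\cap g^{-1}(y))$ is compact of diameter less than $1$ and $g|_C$ is a closed map. By Lebesgue's lemma we can subdivide $T'$ so finely that every open vertex star has this property. For each vertex $v$ let $\varphi(v)\in\psi(C\cap g^{-1}(\operatorname{star} v))$, and extend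 $\varphi$ linearly over edges to a map $\varphi:T'\to\mathbb C$. For $x\in C$, the point $\varphi(g(x))$ is a convex combination of values $\varphi(v)$ with $g(x)\in\operatorname{star}v$. Each of these values is at distance less than $1$ from $\psi(x)$, so $|\varphi(g(x))-\psi(x)|<1$. Hence $\varphi\circ g|_C$ avoids $0$ and is homotopic to $\psi$ in $\mathbb C\setminus\{0\}$ along straight segments. But it factors through the contractible space $T'$, and $\varphi(T')=\varphi(g(C))$ avoids $0$. So it is null-homotopic in $\mathbb C\setminus\{0\}$, whereas $\psi$ is not. This contradiction proves the claim.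

A locally connected continuum without simple closed curves is a dendrite (or a point), and dendrites have the fixed point property (S. B. Nadler, *Continuum Theory*, Ch. X). So $f$ would have a fixed point.

*Not arc-like.* Chainable continua have the fixed point property (O. H. Hamilton, Proc. Amer. Math. Soc. 2 (1951), 173–174). $\square$

The guess survives all these tests. Nevertheless it is false.

**Theorem 2.** There is a continuum $X$ such that

1. $X$ is tree-like;
2. every nondegenerate proper subcontinuum of $X$ is an arc;
3. the discrete group $\mathbb Q_{>0}^{\times}$ (free abelian of infinite rank) acts on $X$ by homeomorphisms $F_g$, and the action is free: $F_g(x)\ne x$ for all $x\in X$ and all $g\neq1$.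

In particular $f=F_2$ is a homeomorphism of a tree-like arc-continuum with no periodic point, since $f^n=F_{2^n}$ and $2^n\ne1$ for $n\ge1$.

By Proposition 1, this $X$ is then indecomposable and not chainable.

## The universal Knaster continuum, whose doubling map has one periodic point

**Profinite integers.** Let $\Delta=\widehat{\mathbb Z}=\prod_p\mathbb Z_p$, a compact ring, and let $\mathbb A=\Delta\otimes\mathbb Q=\bigcup_{n\ge1}\frac1n\Delta$, with $\Delta$ compact and open in $\mathbb A$. We use these standard facts.

- $\mathbb A$ is a $\mathbb Q$-vector space, and multiplication by a nonzero rational is a homeomorphism of $\mathbb A$.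
- $\mathbb A$ is metrizable and zero-dimensional.
- The sets $M\Delta$, $M\ge1$, form a neighborhood base at $0$.
- $\Delta/M\Delta=\mathbb Z/M$, $\ \mathbb Z\cap M\Delta=M\mathbb Z$, and $\mathbb Z$ is dense in $\Delta$.
- Nonempty open subsets of $\Delta$ are uncountable, so $\Delta\setminus\mathbb Z$ is dense in $\Delta$.

*Examples.* $\frac13\notin\Delta$, since $1\notin3\Delta$. The element $(0,1,1,\dots)$, with $0$ in $\mathbb Z_2$ and $1$ in every other $\mathbb Z_p$, is nonzero but has a zero coordinate.

**A natural candidate.** On $\Delta\times\mathbb R$ put $H(c,t)=(c+1,t-1)$ and $J(c,t)=(-c,-t)$. Then $J^2=1$ and $JHJ=H^{-1}$, so these generate the group $D=\{H^l,H^lJ:l\in\mathbb Z\}$. Let $K=(\Delta\times\mathbb R)/D$ with quotient map $q_0$. This is the universal Knaster continuum: the universal solenoid $(\Delta\times\mathbb R)/\langle H\rangle$ modulo $x\sim-x$. It is the special case of the space $X$ built below in which the label space $\Omega$ is one point, and the arguments below show that it is an arc-continuum.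

The map $(c,t)\mapsto(2c,2t)$ carries $H$ to $H^2$ and commutes with $J$. So it induces a map $f_0$ of $K$. *Which points of $K$ are periodic for $f_0$?* Suppose $f_0^n(q_0(c,t))=q_0(c,t)$. Then $(2^nc,2^nt)$ equals $H^l(c,t)=(c+l,t-l)$ or $H^lJ(c,t)=(-c+l,-t-l)$. So $\beta c=l$ and $\beta t=-l$ with $\beta=2^n-1$ or $\beta=2^n+1$. Hence $l\in\beta\Delta\cap\mathbb Z=\beta\mathbb Z$, so $c=l/\beta=m$ is an ordinary integer and $t=-m$. Since $(m,-m)=H^m(0,0)$, the point is $q_0(0,0)$. There is exactly one periodic point, the *endpoint* $q_0(0,0)$.

All primes are used here. If we replace $\Delta$ by $\mathbb Z_2$, then $c=\frac13$, $t=-\frac13$ gives a second fixed point of doubling: $HJ(\frac13,-\frac13)=H(-\frac13,\frac13)=(\frac23,-\frac23)$, and $(\frac13,-\frac13)$ is not in the orbit $\{(l,-l)\}$ of $(0,0)$.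

**Where this stops.** One would like to choose a better map on $K$, but $K$ is chainable. Indeed, fix $\epsilon>0$. By uniform continuity of $q_0$ on $\Delta\times[0,1]$, choose $B$ such that $d(q_0(c,t),q_0(c',t))<\epsilon/2$ if $c-c'\in B\Delta$ and $t\in[0,1]$. The *position* $c+t:=(c\bmod B)+t\in\mathbb R/B\mathbb Z$ is invariant under $H$ and negated by $J$. So $\rho=\operatorname{dist}(c+t,B\mathbb Z)$ induces a map of $K$ onto $[0,B/2]$ (take $c=0$, $0\le t\le B/2$). Consider a point with $\rho=s$. Applying $J$ if necessary and then a power of $H$, we may write it as $q_0(c,s-\lfloor s\rfloor)$ with $c\in\lfloor s\rfloor+B\Delta$. So fibers have diameter at most $\epsilon/2$. By Hamilton's theorem every map of $K$ has a fixed point. The space itself must change, and it must stop being chainable.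

**Splitting the ray.** The only periodic point is the endpoint, so change $K$ there. The line $\{0\}\times\mathbb R$ is folded by $J$ into a ray starting at $q_0(0,0)$. A strand $\{c\}\times\mathbb R$ with $c$ near $0$ comes in along this ray, turns near the endpoint, and goes out again; $c$ and $-c$ describe the same strand. Doubling carries strand $c$ to strand $2c$. We give each strand $c\ne0$ a *label* $\Theta(c)=\Theta(-c)$ in a compact zero-dimensional space $\Omega$, and we replace the one ray at $c=0$ by a family of rays, one for each limit of labels as $c\to0$. If $\Theta(2c)=\sigma\Theta(c)$ for a homeomorphism $\sigma$ of $\Omega$, then doubling lifts and acts on the new endpoints by $\sigma$. We need $\sigma^n$ to have no fixed point on the set $Y$ of limit labels. This holds if the labels of $c$ and $2^nc$ differ, in some fixed coordinate, for all $c$ near $0$. Finally, a strand near the endpoint runs in along a ray and out along the same ray, so an approximating graph can send it down a leg and back up the same leg. No loops appear, and this is why tree-likeness will survive.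

We do this for all of $G=\mathbb Q_{>0}^\times$ at once.

## Three colors on $\Delta\setminus\{0\}$ that multiplication by $g$ always changes

On $\mathbb Z_2\setminus\{0\}$ the coloring $s(c)=v_2(c)\bmod2$ is continuous and even, and $s(2c)\ne s(c)$. On $\Delta\setminus\{0\}$ this breaks at points whose 2-adic coordinate is $0$, such as $(0,1,1,\dots)$: near them $v_2$ takes arbitrarily large values of both parities.

In fact no two-color solution exists for $g=2$. Look at the points $c$ with $c_3\in\mathbb Z_3^\times$ and all other coordinates $0$. A continuous even coloring of this compact set depends only on $c\bmod 3^n$ for some $n$. The group $(\mathbb Z/3^n)^\times/\{\pm1\}$ has odd order $3^{n-1}$, so $2^Nc\equiv\pm c$ modulo $3^n$ for some odd $N$. With two colors that change under doubling, $c$ and $2^Nc$ would have different colors, yet they must have the same one. Three colors suffice.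

**Lemma 3.** For each $g\in G\setminus\{1\}$ there is a continuous $s_g:\Delta\setminus\{0\}\to\{0,1,2\}$ with $s_g(-c)=s_g(c)$, and $s_g(gc)\ne s_g(c)$ whenever $c,gc\in\Delta\setminus\{0\}$.

*Proof.* **Step 1: small pieces that $g$ moves off themselves.** Let $c\in\Delta\setminus\{0\}$. Since $g\mp1\ne0$, we have $(g\mp1)c\neq0$, so $gc\ne\pm c$. By continuity $c$ has a compact open neighborhood $V\subset\Delta\setminus\{0\}$ with $gV\cap(V\cup-V)=\emptyset$. Put $W=V\cup-V$. Then $gW=gV\cup-gV$ is disjoint from $W=-W$.

**Step 2: a partition.** Countably many such sets $W_1,W_2,\dots$ cover $\Delta\setminus\{0\}$. Let $U_i=W_i\setminus(W_1\cup\dots\cup W_{i-1})$. The $U_i$ are symmetric, compact and open, they partition $\Delta\setminus\{0\}$, and $gU_i\cap U_i=\emptyset$.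

**Step 3: greedy coloring.** Define $s=s_g$ on $U_1,U_2,\dots$ in turn. For $c\in U_i$ let $s(c)$ be the least element of $\{0,1,2\}$ that differs from $s(gc)$ if $gc\in U_1\cup\dots\cup U_{i-1}$, and from $s(g^{-1}c)$ if $g^{-1}c\in U_1\cup\dots\cup U_{i-1}$. At most two values are forbidden, so this is possible.

**Step 4: properties.** The sets $U_i\cap g^{\pm1}U_j$ are clopen, so by induction $s$ is locally constant. Since all $U_i$ are symmetric and $g(-c)=-gc$, by induction $s$ is even. If $c\in U_i$ and $gc\in U_j$, then $i\ne j$. If $j<i$, then $s(c)$ was chosen different from $s(gc)$. If $i<j$, then $s(gc)$ was chosen different from $s(g^{-1}gc)=s(c)$. $\square$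

## The limit labels $Y$, on which distinct multiplications never agree

Single colors are not equivariant. The standard remedy is to record the colors of all multiples $ac$ at once. Let
$$\Omega=\prod_{(g,a)\in(G\setminus\{1\})\times G}\{0,1,2\},$$
which is compact, metrizable (the index set is countable) and zero-dimensional. For $b\in G$ let $\sigma_b:\Omega\to\Omega$ be the homeomorphism $(\sigma_by)_{g,a}=y_{g,ab}$. Then $\sigma_b\sigma_{b'}=\sigma_{bb'}$. Define
$$\Theta:\Delta\setminus\{0\}\to\Omega,\qquad \Theta(c)_{g,a}=\begin{cases}s_g(ac),& ac\in\Delta,\\ 0,& ac\notin\Delta.\end{cases}$$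
The set $\{c\in\Delta:ac\in\Delta\}$ is clopen, so $\Theta$ is continuous. It is even because each $s_g$ is. Also $\Theta(bc)_{g,a}$ is $s_g(abc)$ or $0$ according to whether $abc\in\Delta$, and this is $\Theta(c)_{g,ab}$. So
$$\Theta(bc)=\sigma_b\Theta(c)\qquad(b\in G,\ c,bc\in\Delta\setminus\{0\}).\tag{1}$$

Let $Y=\bigcap_{M\ge1}\overline{\Theta(M\Delta\setminus\{0\})}$. This is an intersection of nonempty compact sets, directed by divisibility of $M$, so it is nonempty and compact. Since the $M\Delta$ form a base at $0$ and $\Omega$ is metrizable, $Y$ is the set of all limits $\lim\Theta(c_j)$ with $c_j\to0$, $c_j\ne0$.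

**Lemma 4.** (a) $\sigma_bY=Y$ for $b\in G$. (b) If $y\in Y$ and $b\neq b'$ are positive integers, then $\sigma_by\ne\sigma_{b'}y$.

*Proof.* (a) Let $\Theta(c_j)\to y$ with $c_j\to0$, $c_j\neq0$. Eventually $bc_j\in\Delta$, and $bc_j\to0$, so $\Theta(bc_j)=\sigma_b\Theta(c_j)\to\sigma_by$. Thus $\sigma_bY\subset Y$. The same for $b^{-1}$ gives equality.

(b) Put $g=b/b'\ne1$ and look at the coordinate $(g,1/b')$. It is $y_{g,b/b'}=y_{g,g}$ for $\sigma_by$, and $y_{g,1}$ for $\sigma_{b'}y$. Take $c_j$ as in (a). Each coordinate takes values in a finite discrete set, so for large $j$ we have $gc_j\in\Delta$, $y_{g,1}=\Theta(c_j)_{g,1}=s_g(c_j)$, and $y_{g,g}=\Theta(c_j)_{g,g}=s_g(gc_j)$. These differ by Lemma 3. $\square$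

## The transversal $E$: splitting the integer points of $\Delta$

The strand $c$ is also the strand $c-k$, shifted in time: $H^{-k}(c,t)=(c-k,t+k)$. It can therefore come close to the endpoint at time $t=-k$ for any integer $k$ near $c$, and it needs a label for each $k$, namely $\Theta(c-k)$. The label is free only if $c=k$ exactly.

Let $E$ be the set of all $e=(c,(y_k)_{k\in\mathbb Z})\in\Delta\times\Omega^{\mathbb Z}$ with
$$y_k=\Theta(c-k)\ \text{ if }k\ne c,\qquad y_k\in Y\ \text{ if }k=c,$$
and let $p(e)=c$. The fiber of $p$ over $c\notin\mathbb Z$ is one point. Over $m\in\mathbb Z$ it is a copy of $Y$, with $y_m$ free.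

*Example.* Over $c=0$ the sequence is the palindrome $\dots,\Theta(2),\Theta(1),y_0,\Theta(1),\Theta(2),\dots$, because $\Theta$ is even. This symmetry will fold the line into a ray.

**Lemma 5.** $E$ is compact.

*Proof.* Let $e^j=(c_j,y^j)\in E$ converge to $(c,y)$ in the compact metrizable space $\Delta\times\Omega^{\mathbb Z}$. If $k\neq c$, then eventually $c_j\neq k$ and $y_k^j=\Theta(c_j-k)\to\Theta(c-k)$. If $k=c$, then each $y^j_k$ is in $Y$ or equals $\Theta(c_j-k)$ with $c_j-k\to0$, $c_j-k\ne0$. Passing to a subsequence of one type gives $y_k\in Y$. So $E$ is closed. $\square$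

As a subspace of $\Delta\times\Omega^{\mathbb Z}$, $E$ is also metrizable and zero-dimensional. The next lemma says that the splitting creates no new open regions: every open set still sees a whole open set of $\Delta$.

**Lemma 6.** Every nonempty open $O\subset E$ contains $p^{-1}(v+M\Delta)$ for some $v\in\Delta$, $M\ge1$.

*Proof.* **Step 1: $p^{-1}(\Delta\setminus\mathbb Z)$ is dense in $E$.** Let $p(e)=m\in\mathbb Z$. Then $y_m=\lim\Theta(c_j)$ with $c_j\to0$, $c_j\ne0$. Since $\Theta$ is continuous and $\Delta\setminus\mathbb Z$ is dense, we may take $c_j\notin\mathbb Z$. The point of $E$ over $m+c_j$ has $m$-th coordinate $\Theta(c_j)\to y_m$ and, for $k\ne m$, $k$-th coordinate $\Theta(m+c_j-k)\to\Theta(m-k)=y_k$. So these points converge to $e$.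

**Step 2: one-point fibers.** By Step 1, $O$ contains some $e^*$ with $p(e^*)\notin\mathbb Z$, and $p^{-1}(p(e^*))=\{e^*\}$. As $E$ is compact, $p(E\setminus O)$ is closed, and it misses $p(e^*)$. So some $p(e^*)+M\Delta$ misses it, and $p^{-1}(p(e^*)+M\Delta)\subset O$. $\square$

The translation and the sign change of $\Delta$ lift to
$$h(c,(y_k)_k)=(c+1,(y_{k-1})_k),\qquad\iota(c,(y_k)_k)=(-c,(y_{-k})_k).$$
These map $E$ to $E$. For $h$: if $k\neq c+1$, then $y_{k-1}=\Theta(c-(k-1))=\Theta((c+1)-k)$. For $\iota$: if $k\ne-c$, then $y_{-k}=\Theta(c+k)=\Theta(-c-k)$, by evenness. At the exceptional index the value is in $Y$ in both cases. Clearly $\iota^2=1$, $h$ has a continuous inverse given by the reverse shift, and $\iota h\iota(c,(y_k))=(c-1,(y_{k+1}))$, so $\iota h\iota=h^{-1}$.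

## The quotient $X$ and its strands

On $E\times\mathbb R$ let $H(e,t)=(he,t-1)$ and $J(e,t)=(\iota e,-t)$. Then $J^2=1$ and $JHJ=H^{-1}$. Let $D=\langle H,J\rangle=\{H^l,H^lJ:l\in\mathbb Z\}$ and
$$X=(E\times\mathbb R)/D,\qquad q:E\times\mathbb R\to X.$$

**Step 1: $X$ is compact metrizable.** The elements $H^l$ and $H^lJ$ send $t$ to $t-l$ and $-t-l$. So if $C\subset E\times[-R,R]$ is compact, $\gamma C\cap C\ne\emptyset$ forces $|l|\le2R$, and only finitely many $\gamma\in D$ qualify. The map $q$ is open, since $q^{-1}(q(U))=\bigcup_{\gamma}\gamma U$. So $X$ is second countable. It is Hausdorff: let $z,z'$ be in different orbits, and let $C$ be compact with both in its interior. There are neighborhoods $U\ni z$, $U'\ni z'$ inside $C$ with $\gamma U\cap U'=\emptyset$ for the finitely many $\gamma$ with $\gamma C\cap C\ne\emptyset$. For the other $\gamma$ this is automatic. Then $q(U)$ and $q(U')$ are disjoint and open. Finally, powers of $H$ move every $t$ into $[0,1]$, so $X=q(E\times[0,1])$ is compact. A compact Hausdorff second countable space is metrizable. Fix a metric $d$ on $X$.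

**Step 2: every strand visits every open set, in both time directions.** Let $\mathcal U\subset X$ be nonempty and open. By Lemma 6, $q^{-1}(\mathcal U)\supset p^{-1}(v+M\Delta)\times(s,s')$ for some $v,M$ and $s<s'$. Let $e\in E$. If $p(e)+l\in v+M\Delta$ and $t\in(s+l,s'+l)$, then $H^l(e,t)=(h^le,t-l)\in q^{-1}(\mathcal U)$. Hence
$$q(e,t)\in\mathcal U\quad\text{whenever } l\in\mathbb Z,\ p(e)+l\in v+M\Delta,\ t\in(s+l,s'+l).\tag{2}$$
Such $l$ form a residue class modulo $M$, because $\Delta/M\Delta=\mathbb Z/M$. So there are arbitrarily large positive and negative ones.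

**Step 3: $X$ is a continuum.** By (2), $q(\{e\}\times\mathbb R)$ is dense in $X$. It is connected, so $X$ is connected.

The next lemma describes exactly how a single strand is mapped.

**Lemma 7.** Let $e\in E$, $c=p(e)$. If $c\notin\mathbb Z$, then $q$ is injective on $\{e\}\times\mathbb R$. If $c=m\in\mathbb Z$, then $q(e,t)=q(e,t')$ if and only if $t'=t$ or $t'=-2m-t$.

*Proof.* If $H^l(e,t)=(e,t')$, then $c+l=c$, so $l=0$ and $t'=t$. If $H^lJ(e,t)=(e,t')$, then $-c+l=c$ and $t'=-t-l$. So $l=2c\in2\Delta\cap\mathbb Z=2\mathbb Z$, hence $c=l/2=m\in\mathbb Z$ and $t'=-2m-t$. Conversely, let $c=m\in\mathbb Z$. The point $h^{2m}\iota e$ lies over $-m+2m=m$, and its $k$-th coordinate is $y_{2m-k}$. This is $y_m$ for $k=m$. For $k\ne m$ it is $\Theta(m-(2m-k))=\Theta(k-m)=\Theta(m-k)=y_k$. So $h^{2m}\iota e=e$ and $H^{2m}J(e,t)=(e,-2m-t)$. $\square$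

So strands over non-integers are injective lines, and strands over $m$ are folded at $t=-m$ into rays, on which $q(e,\cdot)$ restricted to $[-m,\infty)$ is injective.

## Proper subcontinua of $X$ are arcs

We trap a proper subcontinuum $L$ in a finite piece of one strand.

**Step 1: a box around one point of $L$.** Let $L\subsetneq X$ be a nondegenerate subcontinuum and $(e_0,t_0)\in q^{-1}(L)$. Apply (2) to $\mathcal U=X\setminus L$: there are $t_1<t_0<t_2$ with $q(e_0,t_1),q(e_0,t_2)\notin L$. As $q^{-1}(L)$ is closed and $E$ is zero-dimensional, there is a clopen $V_0\ni e_0$ with $V_0\times\{t_1,t_2\}$ disjoint from $q^{-1}(L)$.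

**Step 2: the box already covers $L$.** For clopen $V$ with $e_0\in V\subset V_0$ put
$$Q_V=q^{-1}(L)\cap(V\times[t_1,t_2])=q^{-1}(L)\cap(V\times(t_1,t_2)).$$
The first form shows that $Q_V$ is compact, the second that it is open in $q^{-1}(L)$. Since $q$ is open and $q^{-1}(L)$ is saturated, the restriction $q^{-1}(L)\to L$ is open. So $q(Q_V)$ is open and closed in $L$, and it contains $q(e_0,t_0)$. As $L$ is connected, $q(Q_V)=L$.

**Step 3: shrink the box to one strand.** Take clopen $V_n\subset V_0$ decreasing with $\bigcap V_n=\{e_0\}$. Given $z\in L$, choose $(e_n,t_n')\in Q_{V_n}$ with image $z$. A subsequence converges to some $(e_0,t^*)$ with $t^*\in[t_1,t_2]$ and $q(e_0,t^*)=z$. Hence $L\subset q(\{e_0\}\times[t_1,t_2])$.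

**Step 4: that set is an arc.** If $p(e_0)\notin\mathbb Z$, it is an injective image of $[t_1,t_2]$. If $p(e_0)=m$, then $q(e_0,t)=q(e_0,-m+|t+m|)$, and $t\mapsto -m+|t+m|$ maps $[t_1,t_2]$ onto a nondegenerate compact interval in $[-m,\infty)$, on which $q(e_0,\cdot)$ is injective. In both cases the set is an arc. A nondegenerate subcontinuum of an arc is an arc, so $L$ is an arc. This proves part 2 of Theorem 2.

## Maps of $X$ onto trees: a spine with bundles of legs

The map $\rho=\operatorname{dist}(c+t,B\mathbb Z)$ that worked for $K$ still descends to $X$. It is no longer an $\epsilon$-map in any obvious way: its fiber over a small $s$ contains points on all the split rays, with all their labels $y_0\in Y$. So near position $0$ we must also record the label. Recording it only near $B\mathbb Z$ is not enough, because nothing makes $\Theta$ nearly constant on each coset of $B\Delta$ different from $B\Delta$. We therefore use two moduli: near all multiples of a smaller $A$ we record the label, and away from them a larger $B$ controls it.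

**Step 1: what "close" means.** Fix $\epsilon>0$. We claim that there are integers $A_0,r_0\ge1$ and a finite clopen partition $\mathcal P$ of $\Omega$ (write $[y]$ for the member containing $y$) such that, for $e=(c,y),e'=(c',y')\in E$,
$$c-c'\in A_0\Delta,\ [y_k]=[y_k']\ (|k|\le r_0)\ \Longrightarrow\ d(q(e,t),q(e',t))<\epsilon/2\ \text{ for all }t\in[0,1].\tag{3}$$
To see this, let $\mathcal P_n$ be successively finer finite clopen partitions of $\Omega$ with mesh tending to $0$. Let $N_n\subset E\times E$ be the set of pairs satisfying the hypothesis of (3) for $A_0=n!$, $r_0=n$, $\mathcal P=\mathcal P_n$. The $N_n$ are compact and decreasing, and their intersection is the diagonal. The pairs satisfying the conclusion of (3) form a set that contains the diagonal and is open, because $[0,1]$ is compact. So it contains some $N_n$.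

**Step 2: choice of the two moduli.** Put $r=r_0+1$. The function $[\Theta(\cdot)]$ is locally constant on $\Delta\setminus\{0\}$.

- Choose a multiple $A$ of $A_0$ with $A>2r$ such that $[\Theta]$ is constant on $j+A\Delta$ for every integer $j$ with $0<|j|<2r$. This is possible because $\Theta$ is continuous at these finitely many $j\ne0$; since $A>2r$, $A\nmid j$ and $0\notin j+A\Delta$.
- Choose a multiple $B$ of $A$ such that $[\Theta]$ is constant on every coset of $B\Delta$ contained in $\Delta\setminus A\Delta$. This is possible because $\Delta\setminus A\Delta$ is compact: finitely many cosets on which $[\Theta]$ is constant cover it, and we take for $B$ a common multiple of their moduli and $A$.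

**Step 3: position and label.** For $(e,t)$ with $c=p(e)$, the position $c+t:=(c\bmod B)+t\in\mathbb R/B\mathbb Z$ is continuous, $H$-invariant, and negated by $J$. So
$$\rho(e,t)=\operatorname{dist}(c+t,B\mathbb Z)\in[0,B/2],\qquad\delta(e,t)=\operatorname{dist}(c+t,A\mathbb Z)=\operatorname{dist}(\rho(e,t),A\mathbb Z)$$
are continuous and $D$-invariant; the last equality holds because $A\mid B$ and $\rho\equiv\pm(c+t)$ modulo $B$.

On the closed set $Z=\{\delta\le r\}$ there is a unique $k\in\mathbb Z$ with $k\equiv c\pmod A$ and $|k+t|\le r$. It exists because $\delta$ is the minimum of $|k+t|$ over $k\equiv c\pmod A$. It is unique because two such $k$ differ by at most $2r<A$. So $|k+t|=\delta$. The sets $\{(e,t):p(e)\in k+A\Delta,\ |k+t|\le r\}$, $k\in\mathbb Z$, are closed and pairwise disjoint, with union $Z$, and only finitely many meet any set $E\times[-R,R]$. So $k$ is locally constant on $Z$. Put $\lambda(e,t)=[y_k]\in\mathcal P$. This is locally constant on $Z$. It is $D$-invariant: under $H$, $(c,t,k)\mapsto(c+1,t-1,k+1)$ and $(he)_{k+1}=y_k$; under $J$, $(c,t,k)\mapsto(-c,-t,-k)$ and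 $(\iota e)_{-k}=y_k$.

**Step 4: the tree.** Let $I_0,\dots,I_w$ be the components of $\{s\in[0,B/2]:\operatorname{dist}(s,A\mathbb Z)\le r\}$. They are pairwise disjoint closed intervals, and since $A>2r$, each lies within distance $r$ of a single multiple of $A$. Let $\kappa:[0,B/2]\to I'$ collapse each $I_u$ to a point $v_u$. Since $A/2\le B/2$ and $\operatorname{dist}(A/2,A\mathbb Z)=A/2>r$, something survives, so $I'$ is an arc. For each $u$ and each $P\in\mathcal P$, attach to $I'$ a leg $\{(u,P,d):0\le d\le r\}$ by identifying $(u,P,r)$ with $v_u$. The result $T$ is a tree.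

*Example.* For $B=4A$ the intervals are $[0,r]$, $[A-r,A+r]$, $[2A-r,2A]$. So $T$ is an arc with three marked points, each carrying $|\mathcal P|$ legs.

**Step 5: the map.** Define
$$\tau(e,t)=\begin{cases}\kappa(\rho(e,t)),&\delta(e,t)\ge r,\\(u,\lambda(e,t),\delta(e,t)),&\delta(e,t)\le r,\ \rho(e,t)\in I_u.\end{cases}$$
If $\delta=r$, both definitions give $v_u$. The index $u$ is locally constant on $Z$, since $\rho$ is continuous and the finitely many $I_u$ are closed and disjoint. So $\tau$ is continuous on each of two closed sets and consistent on their intersection, hence continuous. It is $D$-invariant and induces a continuous $\bar\tau:X\to T$.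

To see it at work, take $p(e)=0$ and let $t$ increase from $0$. The image starts at the tip of the leg labeled $[y_0]$, climbs to $v_0$ at $t=r$, and runs along $I'$. If $B\ge4A$, then at $t=A-r$ it reaches $v_1$; there $k=-A$, so it descends the leg labeled $[y_{-A}]=[\Theta(A)]$, touches the tip at $t=A$, and climbs back up the same leg.

**Step 6: fibers are small.** By (3), it suffices to show that each fiber of $\bar\tau$ lies in $q(S\times\{t_0\})$ for some $t_0\in[0,1)$ and some $S\subset E$ whose elements have the same $c\bmod A_0$ and the same $[y_k]$ for $|k|\le r_0$. Then the fiber has diameter at most $\epsilon/2<\epsilon$.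

*Case 1: the fiber of $\kappa(s)$, where $\operatorname{dist}(s,A\mathbb Z)>r$.* Here the larger modulus $B$ decides. Let $l=\lfloor s\rfloor$, $t_0=s-l$. A point $q(e,t)$ of the fiber has $\rho=s$, so its position is $\pm s$. After applying $J$ if necessary it is $s$. Then $t-t_0\in\mathbb Z$, and after applying $H^{t-t_0}$ we have $t=t_0$ and $c\in l+B\Delta$. Since $A_0\mid B$, $c\bmod A_0$ is determined. Let $|k|\le r_0$. If $l-k\in A\mathbb Z$, then $\operatorname{dist}(s,A\mathbb Z)\le|s-(l-k)|=|t_0+k|\le1+r_0=r$, a contradiction. So $A\nmid l-k$, and $c-k$ lies in the fixed coset $l-k+B\Delta\subset\Delta\setminus A\Delta$. In particular $c\neq k$, and $[y_k]=[\Theta(c-k)]$ is determined by the choice of $B$.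

*Case 2: the fiber of $(u,P,d)$, $0\le d\le r$.* For $d=r$ this is $v_u$, and all $P$ are allowed; its fiber consists of the points with $\delta=r$ and $\rho\in I_u$. Here the smaller modulus $A$ and the label decide. For a point of the fiber let $k$ be as in Step 3. Apply $H^{-k}$: now $c\in A\Delta$, $|t|=d$, and $[y_0]=P$ if $d<r$. If $t=-d$, apply $J$; it makes $t=d$, keeps $c\in A\Delta$, and fixes the $0$-th coordinate. This is where the two directions of the leg are identified. Let $l=\lfloor d\rfloor$, $t_0=d-l$, and apply $H^l$. The point becomes $q(e',t_0)$ with $c'=p(e')\in l+A\Delta$, and $[y'_l]=P$ if $d<r$. Since $A_0\mid A$, $c'\bmod A_0$ is determined.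

Let $|k'|\le r_0$. If $k'\ne l$, then $j=l-k'$ satisfies $0<|j|\le r+r_0<2r$. So $c'-k'\in j+A\Delta\not\ni0$, and $[y'_{k'}]=[\Theta(c'-k')]$ is determined by the choice of $A$. If $k'=l$, then $l\le r_0$, so $d<l+1\le r$, and $[y'_l]=P$ is determined.

**Step 7: onto a tree.** The set $\bar\tau(X)$ is a subcontinuum of $T$. It is nondegenerate: if $p(e)=0$, then $q(e,0)$ goes to the tip of a leg, while $q(e,A/2)$ has $\rho=A/2$, $\delta=A/2>r$ and goes to $\kappa(A/2)\in I'$. A nondegenerate subcontinuum of a tree is a tree. So $\bar\tau$ is an $\epsilon$-map of $X$ onto a tree. As $\epsilon$ was arbitrary, $X$ is tree-like, which is part 1 of Theorem 2.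

## Multiplications lift to a free action on $X$

**Step 1: lift multiplication by $b$ to $E$.** Let $b\ge1$ be an integer. Define $m_b(c,(y_k))=(bc,(z_k))$ by
$$z_k=\sigma_b\,y_{k/b}\ \text{ if }b\mid k,\qquad z_k=\Theta(bc-k)\ \text{ if }b\nmid k.$$
If $b\nmid k$, then $k\notin b\Delta$, because $\mathbb Z\cap b\Delta=b\mathbb Z$. So $bc-k\ne0$ for all $c\in\Delta$; hence $z_k$ is continuous in $c$ and is the value required by the definition of $E$. If $k=bj$ and $c\ne j$, then $bc\neq k$ and $z_k=\sigma_b\Theta(c-j)=\Theta(bc-k)$ by (1). If $c=j$, then $bc=k$ and $z_k\in\sigma_bY=Y$. So $m_b:E\to E$ is well defined and continuous.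

**Step 2: compatibility with $h$, $\iota$ and composition.** Compare $k$-th coordinates; the $\Delta$-coordinates agree at once.

- $m_bh=h^bm_b$: both sides give $\sigma_by_{k/b-1}$ if $b\mid k$, and $\Theta(bc+b-k)$ if $b\nmid k$.
- $m_b\iota=\iota m_b$: both sides give $\sigma_by_{-k/b}$ if $b\mid k$. If $b\nmid k$, they give $\Theta(-bc-k)$ and $\Theta(bc+k)$, which are equal.
- $m_bm_{b'}=m_{bb'}$: if $bb'\mid k$, both give $\sigma_{bb'}y_{k/(bb')}$. If $b\mid k$ but $bb'\nmid k$, the left side gives $\sigma_b\Theta(b'c-k/b)=\Theta(bb'c-k)$ by (1), as does the right. If $b\nmid k$, both give $\Theta(bb'c-k)$.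

Put $\Phi_b(e,t)=(m_be,bt)$. Then
$$\Phi_bH=H^b\Phi_b,\qquad\Phi_bJ=J\Phi_b,\qquad\Phi_b\Phi_{b'}=\Phi_{bb'}.\tag{4}$$
So $\Phi_b$ induces a continuous $F_b:X\to X$, with $F_bF_{b'}=F_{bb'}$ and $F_1=\mathrm{id}$.

**Step 3: $F_b$ is onto.** Given $(e,t)$, apply a power of $H$ so that $p(e)\in b\Delta$, say $p(e)=bc'$; this is possible as $\Delta/b\Delta=\mathbb Z/b$. Let $e'=(c',(\sigma_b^{-1}y_{bk})_k)$. If $k\neq c'$, then $y_{bk}=\Theta(bc'-bk)$ and $\sigma_b^{-1}y_{bk}=\Theta(c'-k)$ by (1). If $k=c'$, then $\sigma_b^{-1}y_{bk}\in\sigma_b^{-1}Y=Y$ by Lemma 4(a). So $e'\in E$. Also $m_be'=e$: for $b\mid k$ the coordinate is $\sigma_b\sigma_b^{-1}y_k=y_k$, and for $b\nmid k$ it is $\Theta(bc'-k)=y_k$. Hence $\Phi_b(e',t/b)=(e,t)$.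

**Step 4: $F_b$ is injective.** First, $\Phi_b$ is injective: $bc$ determines $c$, $bt$ determines $t$, and $y_k=\sigma_b^{-1}z_{bk}$. Suppose $\Phi_b(e,t)=H^lJ^\eta\Phi_b(e',t')$ with $\eta\in\{0,1\}$. With $c=p(e)$, $c'=p(e')$ we get $bc=\pm bc'+l$, so $l\in b\Delta\cap\mathbb Z=b\mathbb Z$, say $l=bl'$. By (4), $H^{bl'}J^\eta\Phi_b=\Phi_bH^{l'}J^\eta$. So $\Phi_b(e,t)=\Phi_b(H^{l'}J^\eta(e',t'))$, hence $(e,t)=H^{l'}J^\eta(e',t')$, and the two points of $X$ agree.

A continuous bijection of a compact metric space onto itself is a homeomorphism. For $g=b/b'\in G$ put $F_g=F_bF_{b'}^{-1}$. If $b/b'=a/a'$, then $ba'=ab'$, so $F_bF_{a'}=F_aF_{b'}$. Since the $F_b$ commute and are multiplicative, $F_g$ is well defined and $g\mapsto F_g$ is an action of $G$ on $X$.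

**Step 5: a fixed point must be one of the new endpoints.** Suppose $F_{b/b'}$ has a fixed point $x_0$ with $b\ne b'$. Put $x=F_{b'}^{-1}(x_0)$. Then $F_b(x)=x_0=F_{b'}(x)$. Let $x=q(e,t)$, $c=p(e)$. Then $\Phi_b(e,t)=\gamma\,\Phi_{b'}(e,t)$ for some $\gamma\in D$.

- If $\gamma=H^l$: $(b-b')c=l$ and $(b-b')t=-l$.
- If $\gamma=H^lJ$: $(b+b')c=l$ and $(b+b')t=-l$.

With $\beta=b-b'$ or $\beta=b+b'$, which is nonzero, $l\in\beta\Delta\cap\mathbb Z=\beta\mathbb Z$. So $c=l/\beta=m\in\mathbb Z$ and $t=-m$, as in the computation for $K$. Replacing $(e,t)$ by $H^{-m}(e,t)$, which represents the same $x$, we may assume $c=0$ and $t=0$. So $x=q(e,0)$ with $e=(0,(y_k))$ and $y_0\in Y$.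

**Step 6: the new endpoints are moved.** Now $q(m_be,0)=q(m_{b'}e,0)$. An element $H^l$ or $H^lJ$ of $D$ taking $(m_{b'}e,0)$ to $(m_be,0)$ sends the $t$-coordinate $0$ to $-l$, so $l=0$ and the element is $1$ or $J$. Both preserve the $0$-th label. So the $0$-th labels of $m_be$ and $m_{b'}e$ agree, that is, $\sigma_by_0=\sigma_{b'}y_0$. This contradicts Lemma 4(b). Hence the action is free, which is part 3 of Theorem 2.

The theorem is proved. The homeomorphism $f=F_2$ has no periodic point, since $f^n=F_{2^n}$ is fixed-point-free for every $n\ge1$; and each $F_g$ with $g\ne1$ has no periodic point, since $F_g^n=F_{g^n}$ and $g^n\neq1$. So a map, even a homeomorphism, of a tree-like arc-continuum need not have a periodic point. $\blacksquare$
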